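\title{A nonreflexive dual space of compact operators between reflexive Banach spaces}

\begin{abstract}
If $E$ and $F$ are reflexive Banach spaces and $F$ or $E'$ is a subspace of a space with an unconditional basis, then the space $\mathcal{K}(E,F)$ of compact operators from $E$ to $F$ is either reflexive or not isomorphic to a dual space. We show that this dichotomy fails without the hypothesis on unconditional bases. We construct separable reflexive spaces $E$ and $F$, with $F$ having a monotone basis, and a noncompact operator $\iota\colon E\to F$ such that every operator from $E$ to $F$ is a scalar multiple of $\iota$ plus a compact operator; then $\mathcal{K}(E,F)$ is not reflexive and is isomorphic to a dual space. We also characterize, for reflexive $E$ and $F$, when $\mathcal{K}(E,F)$ is isomorphic to a dual space, and show that $\mathcal{K}(E^N,F)$ is quasi-reflexive of order $N$ for the spaces constructed.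
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces are Banach spaces over $\mathbb{K}=\mathbb{R}$ or $\mathbb{C}$, and ``operator'' means bounded linear map. We write $E'$ for the dual of $E$, $\mathcal{L}(E,F)$ for the space of operators from $E$ to $F$ with the operator norm, and $\mathcal{K}(E,F)$ for its closed subspace of compact operators. A space is \emph{isomorphic to a dual space} if it is isomorphic to $X'$ for some Banach space $X$.

Let $E$ and $F$ be reflexive. Then $\mathcal{L}(E,F)$ is a dual space. Indeed, the projective tensor product $E\hat\otimes_\pi F'$ is the completion of $E\otimes F'$ under the norm $\inf\sum_k\|x_k\|\,\|y_k'\|$, the infimum taken over all finite representations $u=\sum_k x_k\otimes y_k'$, and its dual is the space of bounded bilinear forms on $E\times F'$, which is $\mathcal{L}(E,F'')$. Since $F''=F$, we have isometrically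
\begin{equation}\label{eq:duality}
\mathcal{L}(E,F)=(E\hat\otimes_\pi F')',\qquad \langle T,x\otimes y'\rangle=y'(Tx).
\end{equation}
What can be said about the subspace $\mathcal{K}(E,F)$? If $\dim E=n$, then $\mathcal{K}(E,F)=\mathcal{L}(E,F)$ is isomorphic to $F^n$ and is reflexive. A single noncompact operator destroys reflexivity, at least when $F$ has a basis.

\begin{lemma}\label{lem:basis}
Let $F$ have a Schauder basis. If $\mathcal{K}(E,F)$ is reflexive, then every operator from $E$ to $F$ is compact.
\end{lemma}

\begin{proof}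
Let $P_n$ be the basis projections of $F$ and let $T\in\mathcal{L}(E,F)$. The finite rank operators $P_nT$ form a bounded sequence in $\mathcal{K}(E,F)$, so a subsequence converges weakly to some $R\in\mathcal{K}(E,F)$. Applying the functionals $U\mapsto y'(Ux)$ and using $P_nTx\to Tx$, we get $y'(Rx)=y'(Tx)$ for all $x\in E$ and $y'\in F'$. Hence $T=R$ is compact.
\end{proof}

Thus $\mathcal{K}(\ell_2,\ell_2)$ is not reflexive, and the following theorem shows that it is not a dual space either.

\begin{theorem}[{\cite[Theorem~5]{uncond}}]\label{thm:known}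
Let $E$ and $F$ be reflexive and suppose that $F$ or $E'$ is a subspace of a Banach space with an unconditional basis. Then $\mathcal{K}(E,F)$ is either reflexive or not isomorphic to a dual space.
\end{theorem}

The conclusion makes no mention of bases, and one may guess that $\mathcal{K}(E,F)$ is a dual space only for the trivial reason that it is reflexive. This is the question asked in \cite[Problem~1]{uncond}:

\begin{quote}
\emph{Is it true that for all reflexive Banach spaces $E$ and $F$, the space $\mathcal{K}(E,F)$ is either reflexive or not isomorphic to a dual space?}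
\end{quote}

The answer is negative. The counterexample has exactly one noncompact operator, up to scalars and compact perturbations.

\begin{theorem}\label{thm:main}
There are separable reflexive Banach spaces $E$ and $F$, with $F$ having a monotone basis, and a noncompact operator $\iota\in\mathcal{L}(E,F)$ such that every $T\in\mathcal{L}(E,F)$ has the form $T=\lambda\iota+T_0$ with $\lambda\in\mathbb{K}$ and $T_0$ compact.
\end{theorem}

\begin{corollary}\label{cor:answer}
For the spaces $E$ and $F$ of Theorem~\ref{thm:main}, $\mathcal{K}(E,F)$ is not reflexive and is isomorphic to a dual space.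
\end{corollary}

\begin{proof}
Since $\iota$ is not compact, $\mathcal{K}(E,F)$ is not reflexive by Lemma~\ref{lem:basis}. In the duality \eqref{eq:duality}, let $G=\{u\in E\hat\otimes_\pi F':\langle\iota,u\rangle=0\}$. A functional that vanishes on the kernel of $\iota$ is a multiple of $\iota$, so $G^\perp=\mathbb{K}\iota$, and $G'$ is isometric to $\mathcal{L}(E,F)/\mathbb{K}\iota$. The restriction to $\mathcal{K}(E,F)$ of the quotient map $\mathcal{L}(E,F)\to\mathcal{L}(E,F)/\mathbb{K}\iota$ is injective because $\iota$ is not compact, and surjective by Theorem~\ref{thm:main}. By the open mapping theorem, $\mathcal{K}(E,F)$ is isomorphic to $G'$.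
\end{proof}

Section~\ref{sec:idea} explains the mechanism of the construction, and Sections~\ref{sec:F}--\ref{sec:proof} prove Theorem~\ref{thm:main}. Section~\ref{sec:bidual}, which is not needed for the answer, identifies the bidual of $\mathcal{K}(E,F)$ for arbitrary reflexive $E$ and $F$, characterizes when $\mathcal{K}(E,F)$ is isomorphic to a dual space (Theorem~\ref{thm:char}), and produces examples of codimension $N$ in their bidual for every $N\ge1$ (Theorem~\ref{thm:order}).

\section{The idea: cancellation against interval restrictions}\label{sec:idea}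

We first see why a space $F$ as in Theorem~\ref{thm:main} must have a conditional basis. For a space with a Schauder basis $(e_i)$ and an interval $J\subset\mathbb{N}$, let $P_J$ be the projection onto the coordinates in $J$. The following step will be used several times.

\begin{lemma}[gliding hump]\label{lem:hump}
Let $Y$ have a Schauder basis, let $y_n\to0$ weakly in $Y$, and let $N\ge0$ and $\eta>0$. Then for all large $n$, and for each such $n$ all large $N_1$, we have $\|y_n-P_{(N,N_1]}y_n\|\le\eta$. In particular there are a subsequence $(y_{n_t})$ and finite intervals $I_t$ with $\max I_t<\min I_{t+1}$ and $\|y_{n_t}-P_{I_t}y_{n_t}\|\le2^{-t}$.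
\end{lemma}

\begin{proof}
Write $y_n-P_{(N,N_1]}y_n=P_{[1,N]}y_n+(y_n-P_{[1,N_1]}y_n)$. The first term tends to $0$ in norm as $n\to\infty$, since $P_{[1,N]}$ has finite rank; for fixed $n$ the second tends to $0$ as $N_1\to\infty$. For the last statement apply this repeatedly with $N=\max I_{t-1}$.
\end{proof}

\begin{remark}\label{rem:uncond}
Let $E$ be reflexive and let $F$ have an unconditional basis, so that the coordinate projection $P_A$ is bounded for every set $A\subset\mathbb{N}$. If some $T\in\mathcal{L}(E,F)$ is not compact, then $\mathcal{K}(E,F)$ has infinite codimension in $\mathcal{L}(E,F)$. Indeed, take a bounded sequence whose image under $T$ has no convergent subsequence, pass to a weakly convergent subsequence and subtract the limit; on a further subsequence we have $x_t\to0$ weakly, $\|Tx_t\|\ge\delta>0$, and, by Lemma~\ref{lem:hump}, $\|Tx_t-P_{I_t}Tx_t\|\le2^{-t}$. Split $\mathbb{N}$ into infinite sets $B_1,\dots,B_N$ and let $Q_p$ be the projection onto the coordinates in $\bigcup_{t\in B_p}I_t$. For $t\to\infty$ in $B_p$ we have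 $\|\sum_{p'}c_{p'}Q_{p'}Tx_t-c_pTx_t\|\to0$. If $\sum_{p'}c_{p'}Q_{p'}T$ is compact, it sends $(x_t)$ to a norm null sequence, so every $c_p$ vanishes.
\end{remark}

So the norm of $F$ has to forbid operators that treat alternate blocks of coordinates differently. The smallest example of such a norm is the following.

\begin{example}\label{ex:toy}
Let $n$ be even and norm $\mathbb{K}^n$ by $\|x\|_{\mathrm{int}}=\max_I|\sum_{k\in I}x_k|$, the maximum taken over intervals $I\subset\{1,\dots,n\}$. The norming functionals are $e_1^*+\dots+e_n^*$ and its restrictions to intervals. For $x=(1,-1,\dots,1,-1)$ every interval sum is $0$ or $\pm1$, so $\|x\|_{\mathrm{int}}=1$. Let $D$ be the diagonal operator with entry $\alpha$ at odd places and $\beta$ at even places. The sum of all coordinates of $Dx$ is $n(\alpha-\beta)/2$, so $\|D\|\ge n|\alpha-\beta|/2$: a bound on $\|D\|$ that does not depend on $n$ forces $D$ to be a scalar. If restrictions to arbitrary subsets were allowed, the odd coordinates would give $x$ norm at least $n/2$, and nothing would follow. The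 same cancellation holds for $(\tau_1,-\tau_1,\tau_3,-\tau_3,\dots)$: in an interval sum at most the first and the last term survive, so the norm is at most $2\max_k|\tau_k|$.
\end{example}

The proof of Theorem~\ref{thm:main} plants this example along the sequences on which an operator misbehaves. Given $T$, we subtract $\lambda\iota$ so that the diagonal entries $e_l^*(T_0e_l)$ of $T_0=T-\lambda\iota$ tend to $0$ along a subsequence. If $\|T_0v\|\ge\delta$ for vectors $v$ arbitrarily far out, we build vectors $X_1,\dots,X_n$ and functionals $f_1,\dots,f_n$, for odd $k$ from such $v$ and functionals that norm $T_0v$, for even $k$ from basis vectors $e_l$ and $e_l^*$. Then $f_k(T_0X_k)$ is alternately large and small, while a suitable combination $x=\sum_k\lambda_kX_k$ cancels against $f_1+\dots+f_n$ and its interval restrictions. Three difficulties arise.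

\emph{The sum $f_1+\dots+f_n$ must be available, but $f_1+f_3+f_5+\cdots$ must not.} Every norming functional will carry a weight, each $X_k$ will be visible only to functionals of the weight of $f_k$, and an injective coding function will prescribe the weight of $f_k$ from $f_1,\dots,f_{k-1}$. A competing sum that departs from $f_1,f_2,\dots$ is then forced into weights that see none of the $X_k$ (Sections~\ref{sec:F} and~\ref{sec:cancel}).

\emph{All other functionals must be controlled on $x$.} With parameters $m\ll n$ we obtain $\|x\|_F\lesssim n/m^2$ against $\|T_0x\|_F\gtrsim n/m$. The tool is a comparison with a simpler, unconditional set of functionals (Section~\ref{sec:ris}).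

\emph{The argument controls $T_0$ only on vectors of a special form.} To deduce compactness we want these vectors to generate the unit ball of the domain. They do so, by definition, for a space $S\subset F$ with a much larger norm, in which only the trivial bound $\|x\|_S\lesssim n$ is at hand. The domain $E$ is a reflexive space between $S$ and $F$ with $\|x\|_E\le2\|x\|_S^{1/4}\|x\|_F^{3/4}$. This gives $\|x\|_E\lesssim n/m^{3/2}$, still far below $n/m$ (Sections~\ref{sec:E} and~\ref{sec:proof}).

\section{The space $F$}\label{sec:F}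

\subsection*{Conventions}
Vectors and functionals are elements of $c_{00}$, the space of finitely supported scalar sequences, paired by $f(x)=\sum_if_ix_i$; the unit vectors are written $e_i$ or $e_i^*$ according to their role. For nonzero $x,y\in c_{00}$, $x<y$ means $\max\operatorname{supp}x<\min\operatorname{supp}y$, and a sequence is \emph{successive} if $x_1<x_2<\cdots$; the same terms apply to subsets of $\mathbb{N}$. The \emph{range} $\operatorname{ran}x$ is the smallest interval containing $\operatorname{supp}x$. For an interval $J\subset\mathbb{N}$ (the empty set is allowed), $Jx$ is the restriction of $x$ to $J$, so $(Jf)(x)=f(Jx)$.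

\subsection*{Parameters}
Put $m_h=2^{2^h}$ for $h\ge1$, $n_0=1$, and $n_h=m_h^4(3n_{h-1})^{2\log_2m_h}$. A functional of weight $h$ will be $1/m_h$ times a sum of at most $n_h$ successive functionals. We use
\begin{equation}\label{eq:param}
m_1=4,\quad m_{h+1}=m_h^2,\quad m_h\ge2^h,\quad n_h\ge m_h^4,\quad (3n_{h-1})^{2\log_2m_h}=n_h/m_h^4,
\end{equation}
and that $(n_h)$ is increasing with $n_h$ even for $h\ge1$.

\subsection*{Coding}
Let $D$ be the countable set of finite sequences $(j;(f_1,i_1),\dots,(f_k,i_k))$ with $k\ge0$, $j$ odd, each $i_t$ even and each $f_t\in c_{00}$ rational. Fix an injective map $\sigma\colon D\to2\mathbb{N}$ such that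
\begin{equation}\label{eq:sigma}
m_{\sigma(j;\dots)}\ge n_j^2\ \text{ always},\qquad \sigma(j;\dots,(f_k,i_k))>i_k\ \text{ if }k\ge1.
\end{equation}
To construct $\sigma$, enumerate $D$ and choose the values one after another, each an unused even number large enough for \eqref{eq:sigma}.

\subsection*{The norming set}
Let $W^0=\{0\}\cup\{e_i^*:i\in\mathbb{N}\}$ and $W^0_h=\emptyset$ for $h\ge1$. Given $W^n$ and the sets $W^n_h$, define:
\begin{itemize}
\item for $h$ even, $W_h^{n+1}$ is the set of all $\frac1{m_h}\sum_{t\le d}g_t$ with $0\le d\le n_h$ and $g_1<\dots<g_d$ in $W^n\setminus\{0\}$;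
\item for $h$ odd, $W_h^{n+1}$ is the set of all $\frac1{m_h}J\sum_{t\le d}f_t$ with $J$ an interval, $0\le d\le n_h$, $f_1<\dots<f_d$ nonzero, and $f_t\in W^n_{i_t}$, where $i_t=\sigma(h;(f_1,i_1),\dots,(f_{t-1},i_{t-1}))$ for $t\le d$;
\end{itemize}
and put $W^{n+1}=W^n\cup\bigcup_hW^{n+1}_h$. Finally $W=\bigcup_nW^n$ and $W_h=\bigcup_nW^n_h$; elements of $W_h$ are said to have \emph{weight} $h$. A functional may have several weights, which is why $\sigma$ records pairs $(f_t,i_t)$.

\begin{definition}
Let $j$ be odd. A sequence $((f_t,i_t))_{t\le d}$ is \emph{$j$-special} if $f_1<\dots<f_d$ are nonzero, $i_t=\sigma(j;(f_1,i_1),\dots,(f_{t-1},i_{t-1}))$ and $f_t\in W_{i_t}$ for $t\le d$.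
\end{definition}

The following facts are proved by induction on $n$.
\begin{itemize}
\item[(W1)] The sets $W^n$ and $W^n_h$ increase with $n$. (For even $h$ because $W^{n-1}\subset W^n$; for odd $h$ because $W^{n-1}_i\subset W^n_i$ for even $i$.) Hence $\frac1{m_i}\sum_{t\le d}g_t\in W_i$ whenever $i$ is even, $d\le n_i$ and $g_1<\dots<g_d$ are in $W\setminus\{0\}$; and for $j$ odd, $W_j$ is the set of all $\frac1{m_j}J\sum_{t\le d}f_t$ with $((f_t,i_t))_{t\le d}$ $j$-special, $d\le n_j$, and $J$ an interval.
\item[(W2)] $W^n$, $W^n_h$, $W$ and $W_h$ are closed under restriction to intervals. (For even $h$ restrict each $g_t$ and drop the zero terms; for odd $h$ intersect with $J$.)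
\item[(W3)] Every $f\in W^{n+1}_h$ has the form $\frac1{m_h}\sum_{t\le d}g_t$ with $d\le n_h$ and $g_1<\dots<g_d$ in $W^n\setminus\{0\}$. (For odd $h$ take the nonzero $Jf_t$.)
\item[(W4)] Elements of $W$ have coefficients in $[0,1]\cap\mathbb{Q}$, and elements of $W_h$ in $[0,1/m_h]$. Every $f\in W$ is $0$, some $e_i^*$, or lies in some $W_h$.
\end{itemize}

Let $F$ be the completion of $c_{00}$ under $\|x\|=\|x\|_F=\sup_{f\in W}|f(x)|$. By (W4), $\|x\|_{\ell_\infty}\le\|x\|\le\|x\|_{\ell_1}$, so $\|e_i\|=1$. By (W2) the interval projections $P_J$ have norm at most $1$, so $(e_i)$ is a monotone basis of $F$. Each $f\in W$ has norm at most $1$ in $F'$, the formula $\|y\|=\sup_{f\in W}|f(y)|$ extends to all $y\in F$ by density, and $(Jf)(y)=f(P_Jy)$.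

The even weights are free: they let us add up any successive functionals, and give lower estimates. The odd weights are rigid and carry the conditional structure.

\section{Rapidly increasing sequences}\label{sec:ris}

Upper estimates in $F$ require control of all $f\in W$. For the basis vectors this is a counting problem, since $|f(e_l)|\le1/m_h$ for $f\in W_h$. The next definition isolates the sequences on which $W$ acts almost as on the basis: functionals of low weight see $x_k$ as they see a basis vector, and functionals of high weight hardly see it.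

\begin{definition}\label{def:ris}
Let $C>0$. A vector $x\in c_{00}$ is a \emph{$(C,i)$-vector} if $\|x\|\le C$ and $|f(x)|\le C/m_h$ for all $f\in W_h$, $h<i$. A finite or infinite successive sequence $(x_k)$ in $c_{00}\setminus\{0\}$ is a \emph{$C$-RIS} (rapidly increasing sequence) with indices $\rho_1<\rho_2<\cdots$ if for all $k$:
\begin{itemize}
\item[(a)] $\|x_k\|\le C$;
\item[(b)] $|f(x_k)|\le C/m_h$ for $f\in W_h$, $h<\rho_k$;
\item[(c)] $|f(x_k)|\le C2^{-k}$ for $f\in W_h$, $h\ge\rho_{k+1}$ (if $x_{k+1}$ exists).
\end{itemize}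
\end{definition}

Conditions (a) and (b) say that $x_k$ is a $(C,\rho_k)$-vector. We record three facts.
\begin{itemize}
\item[(R1)] A $C$-RIS is a $C'$-RIS for $C'\ge C$, and a subsequence $(x_{k_p})$ is a $C$-RIS with indices $\rho_{k_p}$: for (c) use $\rho_{k_{p+1}}\ge\rho_{k_p+1}$ and $k_p\ge p$.
\item[(R2)] Any $(e_{l_k})$ with $l_1<l_2<\cdots$ is a $1$-RIS with $\rho_k=k$, because $|f(e_l)|\le1/m_h\le2^{-h}$ for $f\in W_h$.
\item[(R3)] If $x_1<x_2<\cdots$ are nonzero $(C,\rho_k)$-vectors with $\rho_1<\rho_2<\cdots$ and $m_{\rho_{k+1}}\ge2^k\|x_k\|_{\ell_1}/C$, then $(x_k)$ is a $C$-RIS, because $|f(x)|\le\|x\|_{\ell_1}/m_h$ for $f\in W_h$. So a RIS can be built one vector at a time, by taking each next index large enough.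
\end{itemize}

\subsection*{The auxiliary functionals}
For $H\subset\mathbb{N}$ let $\widetilde W(H)$ be the smallest subset of $c_{00}$ that contains $0$ and all $e_k^*$ and, for every $h\in H$, all $\frac1{m_h}\sum_{t\le d}g_t$ with $0\le d\le3n_h$ and $g_t\in\widetilde W(H)$ with pairwise disjoint supports. Put $\widetilde W=\widetilde W(\mathbb{N})$ and $\widetilde W[j]=\widetilde W(\mathbb{N}\setminus\{j\})$, and let $\widetilde W_h$ be the set of all $\frac1{m_h}\sum_{t\le d}g_t$ as above with $g_t\in\widetilde W$. Elements of $\widetilde W$ have coefficients in $[0,1]$, those of $\widetilde W_h$ in $[0,1/m_h]$. No coding enters here. For a finite set $L\subset\mathbb{N}$ write $\mathbf{1}_L=\sum_{k\in L}e_k$.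

\begin{proposition}\label{prop:basic}
Let $(x_k)_{k\le N}$ be a $C$-RIS and let $|\lambda_k|\le1$.
\begin{itemize}
\item[(A)] For every $f\in W$ and every interval $I\subset\{1,\dots,N\}$ there are $\theta\in\{0\}\cup\{e_k^*:k\in I\}$ and $g\in\widetilde W$, with disjoint supports contained in $I$, such that
\begin{equation}\label{eq:basic}
\Big|f\Big(\sum_{k\in I}\lambda_kx_k\Big)\Big|\le2C\,(\theta+g)(\mathbf{1}_I).
\end{equation}
If $f\in W_h$, then $g$ can be taken in $\widetilde W_h$.
\item[(B)] Suppose that for some $j$ we have $|f(\sum_{k\in I}\lambda_kx_k)|\le2C$ for all $f\in W_j$ and all intervals $I$. Then for every $f\in W$ and every interval $I$ there are such $\theta$ and $g$ satisfying \eqref{eq:basic} with $g\in\widetilde W[j]$.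
\end{itemize}
\end{proposition}

Part (A) transfers estimates from a RIS to the basis. Part (B) says that if the functionals of weight $j$ see the sum no better than they see a single vector, the weight $j$ can be removed from the comparison at every level.

\begin{proof}
We prove (A) and (B) together for $f\in W^n$ and all $I$, by induction on $n$, with $g\in\widetilde W_h$ in (A) when $f\in W^n_h$. If $f=0$ or $I=\emptyset$, take $\theta=g=0$. If $f=e_i^*$, at most one $k\in I$ has $e_i^*(x_k)\ne0$, and $|e_i^*(x_k)|\le C$; take $\theta=e_k^*$ (or $\theta=0$ if there is no such $k$) and $g=0$. In (B), if $f\in W_j$, take $\theta=e^*_{\min I}$ and $g=0$.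

In the remaining cases $f\in W^n_h$, with $h\ne j$ in (B). By (W3), $f=\frac1{m_h}\sum_{t\le d}g_t$ with $d\le n_h$ and successive $g_t\in W^{n-1}\setminus\{0\}$. Let $l=\max\{k:\rho_k\le h\}$, and $l=0$ if there is no such $k$.

\emph{The vectors $x_k$ with $k\le l$.} For $k<l$ we have $h\ge\rho_{k+1}$, so (c) applies; for $k=l$ we use (a). Thus $\sum_{k\in I,\,k\le l}|f(x_k)|\le\sum_kC2^{-k}+C\le2C$. If some $k_0\in I$ has $k_0\le l$, put $\theta=e^*_{k_0}$; otherwise put $\theta=0$. In both cases this part is at most $2C\,\theta(\mathbf{1}_I)$.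

The vectors $x_k$ with $k\in I$, $k>l$, are sorted by the number of ranges $\operatorname{ran}g_t$ that $\operatorname{ran}x_k$ meets. If it meets none, $f(x_k)=0$.

\emph{At least two.} Let $B$ be the set of these $k$, and let $t(k)$ be the largest $t$ met. Since the interval $\operatorname{ran}x_k$ meets $\operatorname{ran}g_{t(k)}$ and an earlier range, it contains $\min\operatorname{ran}g_{t(k)}$. The ranges of the $x_k$ are disjoint, so $k\mapsto t(k)$ is injective and $|B|\le d$. For $k\in B$ we have $\rho_k>h$, so $|f(x_k)|\le C/m_h$ by (b).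

\emph{Exactly one.} Let $I_t$ be the set of $k\in I$, $k>l$, such that $\operatorname{ran}x_k$ meets $\operatorname{ran}g_t$ and no other range. The sets $I_t$ are pairwise disjoint and disjoint from $B$, and $f(x_k)=\frac1{m_h}g_t(x_k)$ for $k\in I_t$. Each $I_t$ is an interval: if $k<k''<k'$ with $k,k'\in I_t$, then $\operatorname{ran}x_{k''}$ lies between a point of $\operatorname{ran}x_k\cap\operatorname{ran}g_t$ and a point of $\operatorname{ran}x_{k'}\cap\operatorname{ran}g_t$, so $\operatorname{ran}x_{k''}\subset\operatorname{ran}g_t$ and $k''\in I_t$. The induction hypothesis gives $\theta_t$ and $\tilde g_t$, disjointly supported in $I_t$, with $|g_t(\sum_{k\in I_t}\lambda_kx_k)|\le2C(\theta_t+\tilde g_t)(\mathbf{1}_{I_t})$, and $\tilde g_t\in\widetilde W[j]$ in (B).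

Put $g=\frac1{m_h}\big(\sum_t\theta_t+\sum_t\tilde g_t+\sum_{k\in B}e_k^*\big)$. The bracket has at most $3d\le3n_h$ terms with pairwise disjoint supports in $\{k\in I:k>l\}$. So $g\in\widetilde W_h$, $g\in\widetilde W[j]$ in (B), and $\theta$ and $g$ are disjointly supported. Adding the estimates for $k\le l$, for $k\in B$ and for the sets $I_t$ gives \eqref{eq:basic}.
\end{proof}

It remains to evaluate auxiliary functionals on $\mathbf{1}_L$. A functional built from small weights has few large coefficients, and the growth of $n_j$ in \eqref{eq:param} makes ``few'' negligible compared with $n_j$.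

\begin{lemma}\label{lem:aux}
Let $j\ge1$ and $L\subset\mathbb{N}$ with $|L|\le n_j$.
\begin{itemize}
\item[(i)] If $g\in\widetilde W_h$ with $h<j$, then $g(\mathbf{1}_L)\le2n_j/(m_hm_j)$.
\item[(ii)] If $g\in\widetilde W_h$, then $g(\mathbf{1}_L)\le n_j/m_h$.
\item[(iii)] If $g\in\widetilde W[j]$, then $g(\mathbf{1}_L)\le2n_j/m_j^2$.
\end{itemize}
\end{lemma}

\begin{proof}
Part (ii) holds because the coefficients of $g$ are at most $1/m_h$. For $M\ge1$ let $D_M(g)=\{k:g(e_k)>1/M\}$. Fix $H\subset\mathbb{N}$ and call $M\ge1$ \emph{admissible} if every $h\in H$ with $m_h<M$ satisfies $h\le j-1$. Any $M'\in[1,M]$ is then admissible too.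

\emph{Claim: $|D_M(g)|\le(3n_{j-1})^{\log_2M}$ for $g\in\widetilde W(H)$ and admissible $M$.} We argue by induction on the construction of $g$. For $0$ and $e_k^*$ the left side is at most $1$. Let $g=\frac1{m_h}\sum_{t\le d}g_t$ with $h\in H$. If $m_h\ge M$, then $D_M(g)=\emptyset$. If $m_h<M$, then $h\le j-1$, so $d\le3n_{j-1}$, and $D_M(g)=\bigcup_tD_{M/m_h}(g_t)$ by disjointness of supports. As $1\le M/m_h\le M/2$, each of these sets has at most $(3n_{j-1})^{\log_2M-1}$ elements, and the claim follows.

(i) Write $g=\frac1{m_h}\sum_{t\le d}g_t$ with $d\le3n_h\le3n_{j-1}$. The number $M=m_j$ is admissible for $H=\mathbb{N}$, so $D_{m_hm_j}(g)=\bigcup_tD_{m_j}(g_t)$ has at most $(3n_{j-1})^{1+\log_2m_j}\le(3n_{j-1})^{2\log_2m_j}=n_j/m_j^4$ elements. Bounding the coefficients by $1$ on this set and by $1/(m_hm_j)$ off it gives $g(\mathbf{1}_L)\le n_j/m_j^4+n_j/(m_hm_j)\le2n_j/(m_hm_j)$.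

(iii) For $H=\mathbb{N}\setminus\{j\}$ the larger number $M=m_j^2=m_{j+1}$ is admissible, since $m_h<m_{j+1}$ and $h\ne j$ give $h\le j-1$. So $|D_{m_j^2}(g)|\le n_j/m_j^4$ and $g(\mathbf{1}_L)\le n_j/m_j^4+n_j/m_j^2\le2n_j/m_j^2$.
\end{proof}

\begin{definition}
A \emph{$(C,i)$-average} is a vector $X=\frac{m_i}{n_i}\sum_{l\le d}z_l$, where $1\le d\le n_i$ and $(z_l)_{l\le d}$ is a $C$-RIS.
\end{definition}

\begin{lemma}\label{lem:average}
Let $X$ be a $(C,i)$-average. Then $\|X\|\le5C$, and for $f\in W_h$,
\[
|f(X)|\le5C/m_h\ \ (h<i),\qquad|f(X)|\le3C\ \ (h=i),\qquad|f(X)|\le3C/m_i\ \ (h>i).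
\]
In particular $X$ is a $(5C,i)$-vector.
\end{lemma}

\begin{proof}
Let $I=\{1,\dots,d\}$. By Proposition~\ref{prop:basic}(A), $|f(X)|\le2C\frac{m_i}{n_i}\big(1+g(\mathbf{1}_I)\big)$ with $g\in\widetilde W_h$, and $m_i/n_i\le m_i^{-3}$. For $h<i$, Lemma~\ref{lem:aux}(i) gives $|f(X)|\le2Cm_i^{-3}+4C/m_h\le5C/m_h$. For $h\ge i$, Lemma~\ref{lem:aux}(ii) gives $|f(X)|\le2Cm_i^{-3}+2Cm_i/m_h$. This is at most $3C$ if $h=i$, and at most $3C/m_i$ if $h>i$, because then $m_h\ge m_i^2$. Finally $|e_s^*(X)|\le Cm_i/n_i$, and the norm bound follows from (W4).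
\end{proof}

For example, if $i$ is even and $|L|=n_i$, then $X=\frac{m_i}{n_i}\mathbf{1}_L$ is a $(1,i)$-average and $\frac1{m_i}\sum_{l\in L}e_l^*\in W_i$ takes the value $1$ on it. So $1\le\|X\|\le5$, while functionals of a weight $h\ne i$ give at most $5/\min(m_h,m_i)$. This is the sense in which an average is visible to its own weight only.

\section{Reflexivity of $F$ and operators from $\ell_2$-sums}\label{sec:refl}

A Schauder basis $(e_i)$ of a space $Y$ is \emph{boundedly complete} if $\sum_ia_ie_i$ converges whenever its partial sums are bounded, and \emph{shrinking} if for every $\varphi\in Y'$ the norm of the restriction of $\varphi$ to the span of $\{e_i:i>N\}$ tends to $0$ as $N\to\infty$. By James' theorem, $Y$ is reflexive if and only if the basis has both properties.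

Lower estimates are obtained by adding functionals with an even weight. Since $W$ contains no negative or unimodular multiples, we cannot rotate the values of the summands to be positive; instead we pass to a subsequence on which they converge, and use that $n$ numbers within $|\zeta|/2$ of $\zeta$ have a sum of modulus at least $n|\zeta|/2$.

\begin{lemma}\label{lem:Frefl}
$F$ is reflexive, and every bounded sequence in $c_{00}$ with $\min\operatorname{supp}\to\infty$ is weakly null in $F$.
\end{lemma}

\begin{proof}
We show that $(e_i)$ is boundedly complete and shrinking; the second claim is immediate from the definition of shrinking.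

\emph{Boundedly complete.} Otherwise there are scalars $a_n$ whose partial sums $s_N=\sum_{n\le N}a_ne_n$ are bounded but not Cauchy. So there are $\delta>0$, successive finite intervals $I_t$ and, by (W2), $g_t\in W$ supported in $I_t$ with $|\beta_t|\ge\delta$, where $\beta_t=g_t(\sum_{n\in I_t}a_ne_n)$. The $\beta_t$ are bounded, so along a subsequence $\beta_t\to\zeta\ne0$. For $i$ even let $L$ consist of $n_i$ indices $t$ with $|\beta_t-\zeta|\le|\zeta|/2$. Then $f=\frac1{m_i}\sum_{t\in L}g_t\in W$, and $|f(s_N)|=\frac1{m_i}|\sum_{t\in L}\beta_t|\ge n_i|\zeta|/(2m_i)$ for large $N$. This is unbounded in $i$, a contradiction.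

\emph{Shrinking.} Otherwise there are $\varphi\in F'$, $\varepsilon>0$ and a successive sequence $(z_t)$ in $c_{00}$ with $\|z_t\|\le1$ and $|\varphi(z_t)|\ge\varepsilon$; after multiplying by unimodular scalars, $\operatorname{Re}\varphi(z_t)\ge\varepsilon$. The $z_t$ need not form a RIS, but long averages of them do. Let $u=\frac1{n_i}\sum_{t\in B}z_t$ with $|B|=n_i$, and let $f=\frac1{m_h}\sum_{t'\le d}g_{t'}\in W_h$ with $h<i$, written as in (W3). If $\operatorname{ran}z_t$ meets $\operatorname{ran}g_{t'}$, then one of the two intervals contains the right endpoint of the other. A point lies in at most one range of each family, so there are at most $n_i+d\le2n_i$ such pairs $(t,t')$. As $|g_{t'}(z_t)|\le1$, we get $|f(u)|\le2/m_h$. Thus $u$ is a $(2,i)$-vector, and $u\ne0$ since $\operatorname{Re}\varphi(u)\ge\varepsilon$. Choosing successive sets $B$ and rapidly growing $i$, we get from (R3) an infinite $2$-RIS $(u_l)$ with $\operatorname{Re}\varphi(u_l)\ge\varepsilon$. By Lemma~\ref{lem:average}, $\|\frac1{n_i}\sum_{l\le n_i}u_l\|\le10/m_i\to0$, while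 $\operatorname{Re}\varphi$ is at least $\varepsilon$ on these vectors, a contradiction.
\end{proof}

For Banach spaces $S_k$, the $\ell_2$-sum $Z=(\sum_kS_k)_{\ell_2}$ consists of the sequences $z=(x_k)$, $x_k\in S_k$, with $\|z\|=(\sum_k\|x_k\|^2)^{1/2}<\infty$; its dual is $(\sum_kS_k')_{\ell_2}$. In $Z$ a sum of $n_i$ disjointly supported unit vectors has norm $n_i^{1/2}$, while in $F$ lower estimates of order $n_i/m_i$ are available. The two are incompatible, and this yields compactness.

\begin{lemma}\label{lem:l2sum}
Let $Z=(\sum_kS_k)_{\ell_2}$ and let $R\colon Z\to F$ be an operator whose restriction to each $S_k$ is compact. Then $R$ is compact.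
\end{lemma}

\begin{proof}
Let $\pi_K$ be the projection of $Z$ onto the first $K$ summands. Each $R\pi_K$ is compact, so it suffices to show $\|R(1-\pi_K)\|\to0$. These norms decrease in $K$. If they stay above some $\delta>0$, then, by density of the finitely supported elements, there are $z_t\in Z$ with finite successive supports (in the index $k$), $\|z_t\|\le1$ and $\|Rz_t\|>\delta$. Since $\|\sum_tc_tz_t\|\le(\sum_t|c_t|^2)^{1/2}$, the sequence $(z_t)$ is the image of the unit vector basis of $\ell_2$ under an operator, so $z_t\to0$ and $Rz_t\to0$ weakly. By Lemma~\ref{lem:hump}, after passing to a subsequence there are successive intervals $I_t$ with $\|Rz_t-P_{I_t}Rz_t\|\le2^{-t}$. Choose $g\in W$ with $|g(P_{I_t}Rz_t)|\ge\frac34\|P_{I_t}Rz_t\|$ and put $g_t=I_tg\in W$. Then $|g_t(Rz_t)|\ge\frac34(\delta-2^{-t})$, so $g_t(Rz_t)\to\zeta\ne0$ along an infinite set of $t$.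

For $i$ even let $L$ consist of $n_i$ indices $t$ with $|g_t(Rz_t)-\zeta|\le|\zeta|/2$, and let $f=\frac1{m_i}\sum_{t\in L}g_t\in W$. For $t\in L$ the restriction of $f$ to $I_t$ is $\frac1{m_i}g_t$, so $|f(Rz_t)-\frac1{m_i}g_t(Rz_t)|=|f(Rz_t-P_{I_t}Rz_t)|\le2^{-t}$. Since $\|n_i^{-1/2}\sum_{t\in L}z_t\|\le1$,
\[
\|R\|\ge n_i^{-1/2}\Big|f\Big(\sum_{t\in L}Rz_t\Big)\Big|\ge n_i^{-1/2}\Big(\frac{n_i|\zeta|}{2m_i}-1\Big).
\]
As $n_i^{1/2}/m_i\ge m_i\to\infty$, this is a contradiction.
\end{proof}

\section{Cancellation along special sequences}\label{sec:cancel}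

We now realize Example~\ref{ex:toy} in $F$. For a sum of $n_j$ terms of a RIS, Proposition~\ref{prop:basic}(A) gives a bound of order $n_j/m_j$, and it ignores the coefficients. The next lemma gains a factor $1/m_j$ when the sum cancels against one special sequence. The coding shows that it then cancels against every functional of weight $j$, and Proposition~\ref{prop:basic}(B) does the rest.

\begin{lemma}\label{lem:cancel}
Let $j$ be odd, $C\ge1$, and let $((f_k,i_k))_{k\le n_j}$ be $j$-special. Let $X_1<\dots<X_{n_j}$, where $X_k$ is a $(C,i_k)$-average, and let $\lambda_k$ be scalars with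
\[
|\lambda_k|\le C,\qquad|\lambda_kf_k(X_k)|\le C,\qquad\lambda_kf_k(X_k)+\lambda_{k+1}f_{k+1}(X_{k+1})=0\ \text{ for $k$ odd}.
\]
Then $\big\|\sum_{k\le n_j}\lambda_kX_k\big\|\le30C^2n_j/m_j^2$.
\end{lemma}

\begin{proof}
By \eqref{eq:sigma}, $i_1<i_2<\cdots$, so $m_{i_k}\ge2^{i_k}\ge2^k$. By Lemma~\ref{lem:average}, $X_k$ is a $(5C,i_k)$-vector and $|f'(X_k)|\le3C/m_{i_k}\le5C2^{-k}$ for $f'\in W_h$, $h>i_k$. So $(CX_k)_{k\le n_j}$ is a $5C^2$-RIS with indices $i_k$, which we use with the coefficients $\lambda_k/C$ of modulus at most $1$. We verify the hypothesis of Proposition~\ref{prop:basic}(B) for the weight $j$: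
\begin{equation}\label{eq:hypB}
\Big|f'\Big(\sum_{k\in I}\lambda_kX_k\Big)\Big|\le10C^2\quad\text{for }f'\in W_j\text{ and every interval }I.
\end{equation}

Write $f'=\frac1{m_j}J\sum_{t\le d}f_t'$ with $((f_t',i_t'))_{t\le d}$ $j$-special and $d\le n_j$. Let $\nu$ be the first $t\le d$ with $(f_t',i_t')\ne(f_t,i_t)$, and $\nu=d+1$ if there is none. For $t\le d$ and $k\le n_j$, the weights $i_t'$ and $i_k$ are values of the injective map $\sigma$, so $i_t'=i_k$ if and only if $t=k$ and $(f_u',i_u')=(f_u,i_u)$ for all $u<t$, that is, if and only if $t=k\le\nu$. We split $\sum_{t\le d}\sum_{k\in I}\lambda_k(Jf_t')(X_k)$ accordingly.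

\emph{Terms with $t=k<\nu$.} Here $f_t'=f_t$. The $t\in I$ with $t<\nu$ and $\operatorname{supp}f_t\subset J$ form an interval, since the $f_t$ are successive. On it the terms $\lambda_tf_t(X_t)$ cancel in pairs $(t,t+1)$, $t$ odd, so at most the first and the last remain, and the sum has modulus at most $2C$. Any other $t$ with $Jf_t\ne0$ has $\operatorname{ran}f_t$ containing points inside and outside $J$, hence an endpoint of $J$. There are at most two such $t$, each contributing at most $|\lambda_t|\,\|X_t\|\le5C^2$, since $Jf_t\in W$.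

\emph{The term $t=k=\nu$,} if present, has modulus at most $|\lambda_\nu|\,\|X_\nu\|\le5C^2$.

\emph{All other pairs $(t,k)$.} There are at most $n_j^2$ of them, and each has $i_t'\ne i_k$. As $Jf_t'\in W_{i_t'}$, Lemma~\ref{lem:average} and \eqref{eq:sigma} give $|(Jf_t')(X_k)|\le5C/\min(m_{i_t'},m_{i_k})\le5C/n_j^2$. Their total is at most $5C^2$.

Altogether the left side of \eqref{eq:hypB} is at most $\frac1{m_j}(2C+10C^2+5C^2+5C^2)\le\frac{22}4C^2$. Now Proposition~\ref{prop:basic}(B) and Lemma~\ref{lem:aux}(iii) give, for every $f'\in W$,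
\[
\Big|f'\Big(\sum_{k\le n_j}\lambda_kX_k\Big)\Big|\le10C^2\Big(1+\frac{2n_j}{m_j^2}\Big)\le30C^2\frac{n_j}{m_j^2}.\qedhere
\]
\end{proof}

The injectivity of $\sigma$ limits coinciding weights to the diagonal terms with $t\le\nu$; the condition $m_{\sigma(j;\dots)}\ge n_j^2$ pays for the $n_j^2$ remaining pairs; and it is essential that $J$ and $I$ are intervals, as in Example~\ref{ex:toy}.

\begin{example}\label{ex:proj}
Let $B\subset\mathbb{N}$ be infinite with infinite complement. The coordinate projection $P_B$ is unbounded on $(c_{00},\|\cdot\|_F)$. Fix $j$ odd. For $k=1,\dots,n_j$ in turn, let $i_k=\sigma(j;(f_1,i_1),\dots,(f_{k-1},i_{k-1}))$, choose $L_k>L_{k-1}$ with $|L_k|=n_{i_k}$, inside $B$ for $k$ odd and outside $B$ for $k$ even, and put $f_k=\frac1{m_{i_k}}\sum_{l\in L_k}e_l^*$ and $X_k=\frac{m_{i_k}}{n_{i_k}}\mathbf{1}_{L_k}$. Then $f_k(X_k)=1$, so Lemma~\ref{lem:cancel} with $C=1$ gives $\|x\|\le30n_j/m_j^2$ for $x=\sum_k(-1)^{k+1}X_k$. But $f=\frac1{m_j}\sum_kf_k\in W_j$ and $f(P_Bx)=\frac1{m_j}\cdot\frac{n_j}2$. Hence $\|P_Bx\|\ge\frac{m_j}{60}\|x\|$,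 and $j$ is arbitrary.
\end{example}

\section{The space $E$}\label{sec:E}

The test vector in Example~\ref{ex:proj} is made of averages of basis vectors. To test an operator on such averages we need averages of averages, and so on. We therefore close the basis under averaging, level by level, and damp the levels so that they tend to $0$ in norm.

Let $C_r=5^r$ and $\eta_r=10^{-r}$. Let $\mathcal{A}_0=\{e_l:l\in\mathbb{N}\}$, and for $r\ge1$ let $\mathcal{A}_r$ be the set of all
\begin{equation}\label{eq:Ar}
X=\frac{m_i}{n_i}\sum_{l\le d}z_l,\qquad i\text{ even},\quad1\le d\le n_i,\quad(z_l)_{l\le d}\text{ a $C_{r-1}$-RIS in }\mathcal{A}_{r-1};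
\end{equation}
such an $i$ is called a \emph{weight} of $X$. Elements of $\mathcal{A}_r$ are nonzero. By Lemma~\ref{lem:average} they have $F$-norm at most $C_r$, and $X\in\mathcal{A}_r$ of weight $i$ is a $(C_r,i)$-vector. The set $\mathcal{A}=\bigcup_{r\ge0}\eta_r\mathcal{A}_r$ is countable, and elements of $\eta_r\mathcal{A}_r$ have $F$-norm at most $2^{-r}$.

Let $S\subset F$ be the set of sums $\sum_pc_pa_p$ with $a_p\in\mathcal{A}$ and $\sum_p|c_p|<\infty$, normed by $\|x\|_S=\inf\sum_p|c_p|$. It is the image of the contraction $\ell_1(\mathcal{A})\to F$, $(c_a)\mapsto\sum_ac_aa$, with the quotient norm; so $S$ is a separable Banach space, $\|x\|_F\le\|x\|_S$, and $\|X\|_S\le\eta_r^{-1}$ for $X\in\mathcal{A}_r$.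

For $k\ge1$ let $S_k$ be $S$ with the equivalent norm $\|x\|_{S_k}=\max(2^k\|x\|_F,8^{-k}\|x\|_S)$. Let $Z=(\sum_{k\ge1}S_k)_{\ell_2}$ and define $q\colon Z\to F$ by $q((x_k))=\sum_kx_k$. The series converges in $F$ and $\|q\|\le1$, because $\sum_k\|x_k\|_F\le\sum_k2^{-k}\|x_k\|_{S_k}\le\|(x_k)\|_Z$ by the Cauchy--Schwarz inequality. Let $E=q(Z)$ with the quotient norm of $Z/\ker q$, that is,
\[
\|x\|_E=\inf\Big\{\Big(\sum_k\|x_k\|_{S_k}^2\Big)^{1/2}:x=\sum_kx_k,\ x_k\in S\Big\},
\]
and let $\iota\colon E\to F$ be the inclusion, so $\|\iota\|\le1$. Placing $x\in S$ in the $k$-th coordinate shows that $S\subset E$ and $\|x\|_E\le\|x\|_{S_k}$ for every $k$. The best choice of $k$ gives the inequality on which everything rests.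

\begin{lemma}\label{lem:interp}
For $x\in S$, $\|x\|_E\le2\|x\|_S^{1/4}\|x\|_F^{3/4}$. In particular $\|x\|_E\le2\|x\|_S$.
\end{lemma}

\begin{proof}
Let $x\ne0$, $s=\|x\|_S$ and $t=\|x\|_F$, so $0<t\le s$. Let $k\ge1$ be least with $16^k\ge s/t$. Then $8^{-k}s\le2^kt$, so $\|x\|_E\le2^kt$. If $k=1$, then $2t\le2s^{1/4}t^{3/4}$. If $k\ge2$, then $16^{k-1}<s/t$, so $2^k<2(s/t)^{1/4}$.
\end{proof}

So on bounded subsets of $S$ the norms of $E$ and $F$ define the same topology. Mazur's theorem, that a convex set has the same weak and norm closures, transfers this to the weak topologies.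

\begin{lemma}\label{lem:weak}
If $(x_i)$ is bounded in $S$ and $x_i\to x$ weakly in $F$, then $x\in E$ and $x_i\to x$ weakly in $E$.
\end{lemma}

\begin{proof}
Let $\|x_i\|_S\le s$ and consider any subsequence. By Mazur's theorem there are convex combinations $u_n$ of its terms with index at least $n$ such that $\|u_n-x\|_F\to0$. By Lemma~\ref{lem:interp}, $\|u_n-u_{n'}\|_E\le2(2s)^{1/4}\|u_n-u_{n'}\|_F^{3/4}$, so $(u_n)$ converges in $E$, and the limit is $x$ because $\iota$ is continuous. Let $\varphi\in E'$. The scalars $\varphi(x_i)$ are bounded. If $\varphi(x_i)\to\alpha$ along a subsequence, then the corresponding $u_n$ satisfy $\varphi(u_n)\to\alpha$ and $\varphi(u_n)\to\varphi(x)$. So $\varphi(x)$ is the only cluster point, and $\varphi(x_i)\to\varphi(x)$.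
\end{proof}

\begin{proposition}\label{prop:E}
$E$ is separable and reflexive, and $\iota$ is not compact.
\end{proposition}

\begin{proof}
$E$ is a quotient of the separable space $Z$. The vectors $e_l$ satisfy $\|e_l\|_E\le2\|e_l\|_S\le2$ and $\|e_l-e_{l'}\|_F\ge1$ for $l\ne l'$, so $\iota$ is not compact.

By the Eberlein--\v{S}mulian theorem, $E$ is reflexive if every sequence $(x^i)$ in its open unit ball has a weakly convergent subsequence. Write $x^i=q(z^i)$ with $z^i=(x^i_k)_k$ and $\|z^i\|\le1$. For each $k$ the sequence $(x_k^i)_i$ is bounded in $S$. By reflexivity of $F$, Lemma~\ref{lem:weak} and a diagonal argument, we may assume that for each $k$, $x_k^i\to y_k$ weakly in $E$ and $\|x_k^i\|_{S_k}\to t_k$; then $\sum_kt_k^2\le1$. For $K\le K'$ we have $\sum_{k=K}^{K'}x_k^i\to\sum_{k=K}^{K'}y_k$ weakly in $E$, and the norm is weakly lower semicontinuous, so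
\[
\Big\|\sum_{k=K}^{K'}y_k\Big\|_E\le\liminf_i\Big\|\sum_{k=K}^{K'}x_k^i\Big\|_E\le\lim_i\Big(\sum_{k=K}^{K'}\|x_k^i\|_{S_k}^2\Big)^{1/2}=\Big(\sum_{k=K}^{K'}t_k^2\Big)^{1/2}.
\]
Hence $y=\sum_ky_k$ converges in $E$. Let $\varphi\in E'$. Then $\varphi q\in Z'=(\sum_kS_k')_{\ell_2}$, so $\varphi(x^i)=\sum_k\varphi(x_k^i)$ with $\sup_i|\sum_{k>K}\varphi(x_k^i)|\le(\sum_{k>K}\|\varphi\|_{S_k'}^2)^{1/2}\to0$ as $K\to\infty$. Since $\varphi(x_k^i)\to\varphi(y_k)$ for each $k$, we conclude that $\varphi(x^i)\to\sum_k\varphi(y_k)=\varphi(y)$.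
\end{proof}

\section{Operators from $E$ to $F$}\label{sec:proof}

Fix $T\in\mathcal{L}(E,F)$. The scalars $e_l^*(Te_l)$ are bounded by $2\|T\|$, so there are an infinite set $N_0\subset\mathbb{N}$ and $\lambda\in\mathbb{K}$ with $e_l^*(Te_l)\to\lambda$ along $N_0$. Put $T_0=T-\lambda\iota$, so that
\begin{equation}\label{eq:diag}
e_l^*(T_0e_l)\to0\quad\text{as }l\to\infty\text{ in }N_0.
\end{equation}
We show that $T_0$ is compact.

\subsection*{The key estimate}

\begin{proposition}\label{prop:key}
Let $r\ge0$. If $x_p\in\mathcal{A}_r$ and $\min\operatorname{supp}x_p\to\infty$, then $\|T_0x_p\|_F\to0$.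
\end{proposition}

\begin{proof}
We use induction on $r$. Suppose the conclusion fails; passing to a subsequence, $\|T_0x_p\|_F\ge\delta>0$ for all $p$.

\emph{Step 1: reduction to weights tending to infinity.} Let $r\ge1$ and fix for each $x_p$ a representation \eqref{eq:Ar} with weight $\rho_p$. If $\rho_p\not\to\infty$, then along a subsequence $x_p=\frac{m_i}{n_i}\sum_{l\le d}z_{p,l}$ with fixed $i$ and $d$, where $z_{p,l}\in\mathcal{A}_{r-1}$ and $\min\operatorname{supp}z_{p,l}\ge\min\operatorname{supp}x_p$. The induction hypothesis gives $T_0x_p\to0$ along this subsequence, a contradiction. So $x_p$ is a $(C_r,\rho_p)$-vector with $\rho_p\to\infty$. For $r=0$ the same holds with $\rho_p=p$, since each $e_l$ is a $(1,i)$-vector for all $i$.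

\emph{Step 2: interlacing with the basis.} The sequences $(x_p)$ and $(e_l)_{l\in N_0}$ are bounded in $S$ and weakly null in $F$ by Lemma~\ref{lem:Frefl}, hence weakly null in $E$ by Lemma~\ref{lem:weak}; so their images under $T_0$ are weakly null in $F$. This is where we use that $E$ inherits weak convergence from $F$. We choose successive finite intervals $I_s$ and vectors $v_s$, with $v_s$ among the $x_p$ for $s$ odd and $v_s=e_{l(s)}$, $l(s)\in N_0$, for $s$ even, such that
\begin{equation}\label{eq:vs}
\operatorname{supp}v_s\subset I_s,\qquad\|T_0v_s-P_{I_s}T_0v_s\|_F\le2^{-s},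
\end{equation}
and $(v_s)_{s\text{ odd}}$ is a $C_r$-RIS. Given $N=\max I_{s-1}$ ($N=0$ for $s=1$), take $v_s$ so far out in the relevant sequence that $\min\operatorname{supp}v_s>N$, that Lemma~\ref{lem:hump} applies to $T_0v_s$ with $\eta=2^{-s}$, and, for $s$ odd, that its index $\rho_p$ is as large as (R3) requires after $v_{s-2}$. Then take $I_s=(N,N_1]$ with $N_1\ge\max\operatorname{supp}v_s$ as in Lemma~\ref{lem:hump}. By (R2), $(v_s)_{s\text{ even}}$ is a $1$-RIS.

For $s$ odd choose $g\in W$ with $|g(P_{I_s}T_0v_s)|\ge\frac12\|P_{I_s}T_0v_s\|_F$ and let $g_s=I_sg\in W$; then $|g_s(T_0v_s)|\ge\frac12(\delta-2^{-s})$, and these values are bounded. For $s$ even let $g_s=e^*_{l(s)}$; then $g_s(T_0v_s)\to0$ by \eqref{eq:diag}. In both cases $\operatorname{supp}g_s\subset I_s$. There are therefore $\zeta$ with $|\zeta|\ge\delta/2$, an infinite set $O$ of odd numbers and an infinite set $O'$ of even numbers with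
\begin{equation}\label{eq:zeta}
|g_s(T_0v_s)-\zeta|\le\frac\delta8\ \ (s\in O),\qquad|g_s(T_0v_s)|\le\frac\delta{8C_r}\ \ (s\in O').
\end{equation}
In particular $g_s\ne0$ for $s\in O\cup O'$. None of these objects depends on the weight $j$ chosen next.

\emph{Step 3: the test vector.} Fix $j$ odd. As in Example~\ref{ex:proj}, for $k=1,\dots,n_j$ in turn let $i_k=\sigma(j;(f_1,i_1),\dots,(f_{k-1},i_{k-1}))$, choose $L_k$ with $|L_k|=n_{i_k}$ and $L_k>L_{k-1}$, inside $O$ for $k$ odd and inside $O'$ for $k$ even, and put
\[
f_k=\frac1{m_{i_k}}\sum_{s\in L_k}g_s\in W_{i_k},\qquad X_k=\frac{m_{i_k}}{n_{i_k}}\sum_{s\in L_k}v_s.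
\]
Then $((f_k,i_k))_{k\le n_j}$ is $j$-special, so $f=\frac1{m_j}\sum_{k\le n_j}f_k\in W_j$. By (R1), each $X_k$ is a $(C_r,i_k)$-average, with $X_k\in\mathcal{A}_{r+1}$ for $k$ odd and $X_k\in\mathcal{A}_1$ for $k$ even, and $X_1<X_2<\cdots$. Since $g_s$ and $v_s$ are supported in $I_s$,
\[
\tau_k:=f_k(X_k)=\frac1{n_{i_k}}\sum_{s\in L_k}g_s(v_s),
\]
so $|\tau_k|\le C_r$, and $\tau_k=1$ for $k$ even. For odd $k$ the functionals were chosen to norm $T_0v_s$, not $v_s$, so $\tau_k$ is not under our control; the even terms are there to cancel it. Put $\lambda_k=1$ for $k$ odd, $\lambda_k=-\tau_{k-1}$ for $k$ even, and $x=\sum_{k\le n_j}\lambda_kX_k$.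

\emph{Step 4: $x$ is small in $E$.} We have $|\lambda_k|\le C_r$, $|\lambda_k\tau_k|\le C_r$, and $\lambda_k\tau_k+\lambda_{k+1}\tau_{k+1}=\tau_k-\tau_k=0$ for $k$ odd. Lemma~\ref{lem:cancel} gives $\|x\|_F\le K_2n_j/m_j^2$ with $K_2=30C_r^2$. Since $\|X_k\|_S\le\eta_{r+1}^{-1}$ for all $k$, also $\|x\|_S\le K_1n_j$ with $K_1=C_r\eta_{r+1}^{-1}$. By Lemma~\ref{lem:interp},
\begin{equation}\label{eq:upper}
\|x\|_E\le2K_1^{1/4}K_2^{3/4}\,n_jm_j^{-3/2}.
\end{equation}

\emph{Step 5: $T_0x$ is large in $F$.} For $s\in L_k$ the restriction of $f$ to $I_s$ is $\frac1{m_jm_{i_k}}g_s$, so \eqref{eq:vs} gives $f(T_0v_s)=\frac1{m_jm_{i_k}}g_s(T_0v_s)+\epsilon_s$ with $|\epsilon_s|\le2^{-s}$. Multiplying by $\lambda_km_{i_k}/n_{i_k}$, which has modulus at most $C_r$, and summing over $s$ and $k$,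
\[
\Big|f(T_0x)-\frac1{m_j}\sum_{k\le n_j}\gamma_k\Big|\le C_r,\qquad\gamma_k=\frac{\lambda_k}{n_{i_k}}\sum_{s\in L_k}g_s(T_0v_s).
\]
By \eqref{eq:zeta}, $|\gamma_k-\zeta|\le\delta/8$ for $k$ odd and $|\gamma_k|\le\delta/8$ for $k$ even. As $n_j$ is even and $n_j/m_j\to\infty$,
\[
\|T_0x\|_F\ge\frac{n_j}{2m_j}\Big(\frac\delta2-\frac\delta8-\frac\delta8\Big)-C_r\ge\frac{\delta n_j}{16m_j}\quad\text{for all large odd }j.
\]

Together with \eqref{eq:upper} this gives $\delta m_j^{1/2}\le32\|T_0\|K_1^{1/4}K_2^{3/4}$ for all large odd $j$, a contradiction.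
\end{proof}

The comparison is between $m_j^{-2\cdot3/4}$ and $m_j^{-1}$: what matters is that the exponent of $\|x\|_F$ in Lemma~\ref{lem:interp} exceeds $1/2$. The choice of $\lambda$ enters only through \eqref{eq:diag}; the case $r=0$ shows a posteriori that $e_l^*(Te_l)\to\lambda$ along all of $\mathbb{N}$.

\subsection*{From the key estimate to compactness}

\begin{lemma}\label{lem:levels}
For every $r\ge0$ the set $T_0(\mathcal{A}_r)$ is relatively compact in $F$.
\end{lemma}

\begin{proof}
We use induction on $r$. For $r=0$, $T_0e_l\to0$ by Proposition~\ref{prop:key}. Let $r\ge1$ and $x_p\in\mathcal{A}_r$, with fixed representations $x_p=\frac{m_{\rho_p}}{n_{\rho_p}}\sum_lz_{p,l}$ of weight $\rho_p$. If some subsequence has constant weight, pass to a constant number $d$ of summands and then, by the induction hypothesis, to a subsequence along which $(T_0z_{p,l})_p$ converges for each $l\le d$; then $(T_0x_p)$ converges along it.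

Otherwise $\rho_p\to\infty$. The supports need not move to infinity, but the early summands carry little mass. Let $N_p=m_{\rho_p}$ and write $x_p=u_p+w_p$, where $u_p$ collects the summands with $\min\operatorname{supp}z_{p,l}\le N_p$. There are at most $N_p$ of them, since the $z_{p,l}$ are successive, so $\|u_p\|_E\le N_p\frac{m_{\rho_p}}{n_{\rho_p}}\cdot2\eta_{r-1}^{-1}\le2\eta_{r-1}^{-1}m_{\rho_p}^{-2}\to0$. By (R1), $w_p$ is $0$ or an element of $\mathcal{A}_r$ with $\min\operatorname{supp}w_p>N_p$, so $T_0w_p\to0$ by Proposition~\ref{prop:key}. Hence $T_0x_p\to0$.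
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
$F$ is reflexive with a monotone basis, hence separable (Lemma~\ref{lem:Frefl}); $E$ is separable and reflexive and $\iota$ is not compact (Proposition~\ref{prop:E}). It remains to show that $T_0$ is compact.

For $a\in\eta_r\mathcal{A}_r$ we have $\|a\|_S\le1$ and $\|a\|_F\le2^{-r}$, so $\|a\|_E\le2\cdot2^{-3r/4}$ by Lemma~\ref{lem:interp}. Given $\varepsilon>0$, all but finitely many of the sets $T_0(\eta_r\mathcal{A}_r)$ therefore lie in the ball of radius $\varepsilon$, and the others are relatively compact by Lemma~\ref{lem:levels}. So $T_0(\mathcal{A})$ is totally bounded, and its closed absolutely convex hull $\Gamma$ is compact. If $\|x\|_S<1$, then $x=\sum_pc_pa_p$ with $a_p\in\mathcal{A}$ and $\sum_p|c_p|<1$; the series converges in $E$ since $\|a_p\|_E\le2$, so $T_0x=\sum_pc_pT_0a_p\in\Gamma$. Thus $T_0|_S\colon S\to F$ is compact.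

The operator $R=T_0q\colon Z\to F$ acts on each $S_k$ as $T_0|_S$, and the norm of $S_k$ is equivalent to that of $S$. By Lemma~\ref{lem:l2sum}, $R$ is compact. Since $q$ maps the open unit ball of $Z$ onto that of $E$, $T_0$ is compact.
\end{proof}

\section{The bidual of $\mathcal{K}(E,F)$}\label{sec:bidual}

In this section $E$ and $F$ are arbitrary reflexive spaces until Theorem~\ref{thm:order}. Put $V=E\hat\otimes_\pi F'$, so $V'=\mathcal{L}(E,F)$ by \eqref{eq:duality}; the weak$^*$ topology of $\mathcal{L}(E,F)$ is $\sigma(\mathcal{L}(E,F),V)$. Let $N_V=\{u\in V:\langle U,u\rangle=0\text{ for all }U\in\mathcal{K}(E,F)\}$.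

We recall that a reflexive space $X$ has the Radon--Nikod\'ym property: if $\mu$ is a finite positive measure and $\nu$ is a countably additive $X$-valued measure of bounded variation that vanishes on $\mu$-null sets, then $\nu(A)=\int_A\xi\,d\mu$ for a Bochner integrable function $\xi$, and the variation of $\nu$ is $|\nu|(A)=\int_A\|\xi\|\,d\mu$.

\begin{proposition}\label{prop:dual}
For reflexive $E$ and $F$, $\mathcal{K}(E,F)'=V/N_V$ isometrically, via $u\mapsto\langle\,\cdot\,,u\rangle$. Hence $\mathcal{K}(E,F)''=N_V^\perp=\overline{\mathcal{K}(E,F)}^{\,w^*}\subset\mathcal{L}(E,F)$; the canonical embedding is the inclusion, and the weak$^*$ topology of $\mathcal{K}(E,F)''$ is the one induced from $\sigma(\mathcal{L}(E,F),V)$.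
\end{proposition}

\begin{proof}
The map $u\mapsto\langle\,\cdot\,,u\rangle$ from $V$ to $\mathcal{K}(E,F)'$ is a contraction with kernel $N_V$. So it suffices to represent each $\varphi\in\mathcal{K}(E,F)'$ by some $u\in V$ with $\|u\|\le\|\varphi\|$.

\emph{A measure.} Let $\Omega=B_E\times B_{F'}$ be the product of the closed unit balls with their weak topologies, a compact space; write its points as $\omega=(x_\omega,y'_\omega)$. Let $U$ be compact. On the norm compact set $\overline{U(B_E)}$ the weak and norm topologies agree, so $\omega\mapsto Ux_\omega$ is norm continuous, and then $\omega\mapsto y'_\omega(Ux_\omega)$ is continuous, with supremum norm $\|U\|$. Thus $\mathcal{K}(E,F)$ embeds isometrically into the continuous functions on $\Omega$. By the Hahn--Banach and Riesz theorems there are a positive Radon measure $\mu$ with $\mu(\Omega)=\|\varphi\|$ and a measurable unimodular function $\varepsilon$ such that $\varphi(U)=\int y'_\omega(Ux_\omega)\,\varepsilon(\omega)\,d\mu(\omega)$ for all compact $U$.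

\emph{Measurable versions.} One would like to take $u=\int\varepsilon\,x_\omega\otimes y'_\omega\,d\mu$, but $\omega\mapsto x_\omega$ is only weakly continuous and need not be Bochner measurable. We replace it. For a Borel set $A$ define $\nu(A)\in E''=E$ by $x'(\nu(A))=\int_Ax'(x_\omega)\,d\mu$. Then $\nu$ is additive and $\|\nu(A)\|\le\mu(A)$, so $\nu$ is countably additive with $|\nu|\le\mu$. Its density $\tilde x\colon\Omega\to E$ is Bochner integrable, $\|\tilde x\|\le1$ a.e., and for each $x'\in E'$ we have $x'(\tilde x(\omega))=x'(x_\omega)$ a.e., since both sides have the same integral over every $A$. The same argument in $F'$, whose dual is $F$, gives a Bochner integrable $\tilde y\colon\Omega\to F'$ with $\|\tilde y\|\le1$ a.e.\ and $\tilde y(\omega)(w)=y'_\omega(w)$ a.e.\ for each $w\in F$.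

\emph{The representation.} The exceptional null sets depend on $x'$ and $w$; compactness of $U$ reduces them to countably many. Let $U$ be compact, so $Y=\overline{U(E)}$ is separable. For each $w'\in F'$ we have $w'(Ux_\omega)=(U'w')(x_\omega)=(U'w')(\tilde x(\omega))=w'(U\tilde x(\omega))$ a.e. Countably many $w'$ separate the points of $Y$, so $Ux_\omega=U\tilde x(\omega)$ a.e. Testing on a countable dense subset of $Y$, for a.e.\ $\omega$ the functionals $y'_\omega$ and $\tilde y(\omega)$ agree on $Y$. Hence $y'_\omega(Ux_\omega)=\tilde y(\omega)(U\tilde x(\omega))$ a.e. The function $\varepsilon\,\tilde x\otimes\tilde y$ is an a.e.\ limit of simple $V$-valued functions and has norm at most $1$ a.e., so $u=\int\varepsilon\,\tilde x\otimes\tilde y\,d\mu\in V$ exists, $\|u\|\le\|\varphi\|$, and $\langle U,u\rangle=\varphi(U)$ for all compact $U$.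

Finally $(V/N_V)'=N_V^\perp$ with the induced weak$^*$ topology, $N_V^\perp$ is the weak$^*$ closure of $\mathcal{K}(E,F)$ by the bipolar theorem, and $U\in\mathcal{K}(E,F)$ acts on $\langle\,\cdot\,,u\rangle$ by $\langle U,u\rangle$, so the canonical embedding is the inclusion.
\end{proof}

\begin{theorem}\label{thm:char}
For reflexive $E$ and $F$, $\mathcal{K}(E,F)$ is isomorphic to a dual space if and only if $\overline{\mathcal{K}(E,F)}^{\,w^*}=\mathcal{K}(E,F)\oplus M$ for some weak$^*$-closed subspace $M$. It is reflexive if and only if it is weak$^*$-closed, that is, $M=\{0\}$.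
\end{theorem}

\begin{proof}
Write $\mathcal{K}=\mathcal{K}(E,F)$ and identify $\mathcal{K}''$ with $\overline{\mathcal{K}}^{\,w^*}$ by Proposition~\ref{prop:dual}. Suppose $M$ exists. The quotient map $\mathcal{K}''\to\mathcal{K}''/M$ restricts to a bijection on $\mathcal{K}$, so $\mathcal{K}$ is isomorphic to $\mathcal{K}''/M$ by the open mapping theorem. Let $G=\{\varphi\in\mathcal{K}':\psi(\varphi)=0\text{ for all }\psi\in M\}$. Since $M$ is weak$^*$-closed, $G^\perp=M$, so $\mathcal{K}''/M$ is isometric to $G'$.

Conversely, let $\Phi\colon\mathcal{K}\to X'$ be an isomorphism, and write $\kappa_Y\colon Y\to Y''$ for canonical embeddings. Put $P=\Phi^{-1}(\kappa_X)'\Phi''\colon\mathcal{K}''\to\mathcal{K}$. From $\Phi''\kappa_{\mathcal{K}}=\kappa_{X'}\Phi$ and $(\kappa_X)'\kappa_{X'}=\mathrm{id}_{X'}$ we get $P\kappa_{\mathcal{K}}=\mathrm{id}_{\mathcal{K}}$, so $\mathcal{K}''=\mathcal{K}\oplus\ker P$. The kernel $M=\ker\big((\kappa_X)'\Phi''\big)$ is weak$^*$-closed, because adjoint operators are weak$^*$-to-weak$^*$ continuous. Finally, $\mathcal{K}$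 is reflexive if and only if $\mathcal{K}=\mathcal{K}''=\overline{\mathcal{K}}^{\,w^*}$.
\end{proof}

A space $X$ is \emph{quasi-reflexive of order $N$} if $\dim X''/X=N$. Let $E^N$ be the direct sum of $N$ copies of $E$, say with the $\ell_2$-norm; it is reflexive if $E$ is.

\begin{theorem}\label{thm:order}
Let $E$, $F$ and $\iota$ be as in Theorem~\ref{thm:main} and let $N\ge1$. Then $\mathcal{K}(E^N,F)$ has codimension $N$ in $\mathcal{L}(E^N,F)=\mathcal{K}(E^N,F)''$. So $\mathcal{K}(E^N,F)$ is quasi-reflexive of order exactly $N$ (in particular not reflexive) and isomorphic to a dual space.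
\end{theorem}

\begin{proof}
Let $p_1,\dots,p_N\colon E^N\to E$ be the coordinate projections and let $M$ be the span of $\iota p_1,\dots,\iota p_N$. Every $T\in\mathcal{L}(E^N,F)$ is $\sum_iT_ip_i$, where $T_i$ is the restriction of $T$ to the $i$-th copy of $E$, and $T_i=\lambda_i\iota+{}$compact by Theorem~\ref{thm:main}. So $\mathcal{L}(E^N,F)=\mathcal{K}(E^N,F)+M$. If $\sum_i\lambda_i\iota p_i$ is compact, so is its restriction $\lambda_i\iota$ to the $i$-th copy, and $\lambda_i=0$. Hence the sum is direct and $\dim M=N$.

Let $P_n$ be the basis projections of $F$. The finite rank operators $P_n\iota p_i$, $n\ge1$, are uniformly bounded and converge to $\iota p_i$ against every elementary tensor $x\otimes y'$; these span a dense subspace of $E^N\hat\otimes_\pi F'$, so the convergence is weak$^*$. Thus $M\subset\overline{\mathcal{K}(E^N,F)}^{\,w^*}$, and this closure is $\mathcal{L}(E^N,F)$; it equals $\mathcal{K}(E^N,F)''$ by Proposition~\ref{prop:dual}. The finite-dimensional space $M$ is weak$^*$-closed, so $\mathcal{K}(E^N,F)$ is isomorphic to a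 dual space by Theorem~\ref{thm:char}.
\end{proof}

\begin{thebibliography}{1}

\bibitem{uncond}
\emph{On subspaces of spaces with an unconditional basis and spaces of operators},
\texttt{https://projecteuclid.org/download/pdf\_1/euclid.ijm/1256047715}.

\end{thebibliography}
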